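# Two positional objectives whose union is not positional

## A counterexample to closure under union

Let $T=2^{<\omega}$ be the set of finite binary words, including the empty word $\emptyset$. We use $T$ as a countable set of colours. For $A\subseteq 2^\omega$ let $W_A\subseteq T^\omega$ be the set of infinite sequences $w$ of colours for which there is a finite set $F\subseteq A$ such that all but finitely many of the colours occurring in $w$ are prefixes of elements of $F$.

**Theorem 1.** Let $B\subseteq 2^\omega$ be a Bernstein set, that is, neither $B$ nor $2^\omega\setminus B$ contains a perfect set. Then $W_1=W_B$ and $W_2=W_{2^\omega\setminus B}$ are prefix-independent and positional over arbitrary arenas, but $W_1\cup W_2$ is not positional over arbitrary arenas. The failure occurs on a countable arena with a single Eve vertex: Eve wins $W_1\cup W_2$ from that vertex, but she has no winning finite-memory strategy from it.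

Bernstein sets exist in ZFC (we construct one below), so this refutes, in ZFC, the following statement.

**Kopczyński's conjecture (over arbitrary arenas).** For every set $C$ of colours and all $W_1,W_2\subseteq C^\omega$: if $W_1$ and $W_2$ are prefix-independent and positional over arbitrary arenas, then so is $W_1\cup W_2$.

The analogous statement with positionality over *finite* arenas was already known to be false (Kozachinskiy). On a finite arena only finitely many colours occur, so every play there belongs to both $W_1$ and $W_2$. The present counterexample is therefore a different phenomenon, which lives only on infinite arenas.

We now unpack the terms, then show the failure for the union, which is short. The positionality of $W_1$ and $W_2$ takes most of the lecture. At the end we determine exactly which objectives of this type are positional.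

## Arenas, strategies, memory

Fix a set $C$ of colours. An *objective* is a set $W\subseteq C^\omega$. An *arena* is a directed graph of arbitrary cardinality whose vertices are partitioned into Eve's and Adam's, whose edges carry colours from $C$, and in which every vertex has at least one outgoing edge. Parallel edges of different colours are allowed. We write $v\xrightarrow{\,c\,}v'$ for an edge of colour $c$. A *play* is an infinite path, and Eve wins it if its sequence of colours is in $W$. (We also say "the play is in $W$".)

A *strategy* for Eve chooses an outgoing edge after every finite play ending in an Eve vertex. It wins from $v$ if all plays from $v$ consistent with it are in $W$. It is *positional* if its choice depends only on the current vertex. It is *finite-memory* if there is a finite set $M$ of memory states, with an initial state, updated along the edges taken, such that the choice depends only on the current vertex and the current memory state. Positional is the case $|M|=1$.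

**Definition.** $W$ is *positional over arbitrary arenas* if for every arena there is one positional strategy for Eve that wins from every vertex from which Eve has some winning strategy. $W$ is *prefix-independent* if $uw\in W\iff w\in W$ for all $u\in C^*$ and $w\in C^\omega$.

*Example.* Let $C=\{a,b\}$ and let $W$ be the set of words in which both $a$ and $b$ occur infinitely often. It is prefix-independent. It is not positional: on the arena with one Eve vertex and two loops, coloured $a$ and $b$, alternating wins, but a positional strategy uses one loop forever.

We use one simple tool repeatedly.

**Residual strategies.** Let $\sigma$ be winning from $v$ for a prefix-independent $W$, and let $h$ be a finite play from $v$, consistent with $\sigma$, ending in $v'$. Then "play on from $v'$ as $\sigma$ would after $h$" is winning from $v'$: such a play, preceded by $h$, is consistent with $\sigma$, hence in $W$, and we may delete the prefix.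

## Branches and the objectives $W_{\mathcal F}$

**Branches.** For $b\in2^\omega$ let $b|_n$ be its prefix of length $n$, and let $\mathrm{br}(b)=\{b|_n:n\in\omega\}\subseteq T$. For finite $F\subseteq2^\omega$ let $\mathrm{br}(F)=\bigcup_{b\in F}\mathrm{br}(b)$. Two elementary facts carry much of the argument.

1. If $b\neq b'$, then $\mathrm{br}(b)\cap\mathrm{br}(b')$ is finite. If $n$ is the first place where they differ, the intersection is $\{b|_0,\dots,b|_n\}$.
2. $\mathrm{br}(b)$ is a chain in the prefix order, so it contains at most one element of any antichain (a set of pairwise incomparable words). Hence if $X\subseteq T$ contains an infinite antichain, then $X\setminus\mathrm{br}(F)$ is infinite for every finite $F\subseteq2^\omega$.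

**The objectives.** The union $W_1\cup W_2$ is not of the form $W_A$ in any obvious way, so we allow slightly more general objectives. Let $\mathcal F$ be a nonempty family of finite subsets of $2^\omega$, closed under taking subsets; in particular $\emptyset\in\mathcal F$. For $w\in T^\omega$ let $\mathrm{Occ}(w)$ be the set of colours occurring in $w$. Put
$$J_{\mathcal F}=\{X\subseteq T:\ X\setminus\mathrm{br}(F)\text{ is finite for some }F\in\mathcal F\},\qquad W_{\mathcal F}=\{w\in T^\omega:\ \mathrm{Occ}(w)\in J_{\mathcal F}\}.$$
With $[A]^{<\omega}$ the family of finite subsets of $A$, we have $W_A=W_{[A]^{<\omega}}$, and
$$W_{A}\cup W_{A'}=W_{\mathcal F}\quad\text{for}\quad\mathcal F=[A]^{<\omega}\cup[A']^{<\omega}.$$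

*Example.* The word $0,00,000,\dots$ (each item is one colour) is in $W_{\{0^\omega\}}$ and not in $W_{\{1^\omega\}}$. The word $0,1,00,11,000,111,\dots$ is in $W_{\{0^\omega,1^\omega\}}$ but not in $W_{\{0^\omega\}}\cup W_{\{1^\omega\}}$. The word $1,01,001,0001,\dots$ has an infinite antichain of colours, so by fact 2 it is in no $W_{\mathcal F}$.

Clearly $J_{\mathcal F}$ is closed under subsets and finite modifications, and contains all finite sets. Since $\mathrm{Occ}(w)$ and $\mathrm{Occ}(uw)$ differ by a finite set, **every $W_{\mathcal F}$ is prefix-independent**.

**Perfect and Bernstein sets.** A *perfect* set is a nonempty closed subset of $2^\omega$ without isolated points. For instance, the set of all $b$ extending a given $s\in T$ is perfect, while no countable set contains a perfect set, because perfect sets have cardinality $2^{\aleph_0}$. A set $B$ is *Bernstein* if neither $B$ nor its complement contains a perfect set, that is, if every perfect set meets both.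

Construction: a closed set is determined by the set of prefixes of its elements, which is a subset of the countable set $T$; so there are at most $2^{\aleph_0}$ perfect sets. Enumerate them as $(P_\alpha)_{\alpha<2^{\aleph_0}}$, with repetitions if needed. At stage $\alpha$ fewer than $2^{\aleph_0}$ points have been used, and $|P_\alpha|=2^{\aleph_0}$, so we can pick two new distinct points $x_\alpha,y_\alpha\in P_\alpha$. Let $B=\{x_\alpha:\alpha<2^{\aleph_0}\}$. No $y_\alpha$ is in $B$, so each $P_\alpha$ meets $B$ and its complement.

## One Eve vertex on which the union needs infinite memory

Let $B$ be Bernstein and $W=W_1\cup W_2$ as in Theorem 1. The arena has one Eve vertex $q$ and an Adam vertex $p_s$ for each $s\in T$. Its edges are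
$$q\xrightarrow{\,s\,}p_s\quad(s\in T),\qquad p_s\xrightarrow{\,t\,}q\quad(t\in T\text{ properly extending }s).$$
It is countable and has no dead ends. (If one prefers no parallel edges, replace each $p_s\xrightarrow{\,t\,}q$ by two consecutive edges of colour $t$ through a new Adam vertex. The colours that occur on a play are the same.)

**Eve wins from $q$.** She first plays $s=\emptyset$, and afterwards always plays $s=$ the last colour chosen by Adam. Adam's colours then satisfy $t_0\subsetneq t_1\subsetneq t_2\subsetneq\cdots$. They are prefixes of a single $b\in2^\omega$, and all colours of the play are in $\mathrm{br}(b)$. If $b\in B$, the play is in $W_1$; otherwise it is in $W_2$.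

**No positional strategy wins from $q$.** Such a strategy always moves to one fixed $p_s$. Let Adam answer $s0^n1$ at his $n$-th move, $n=0,1,2,\dots$. For $n<m$, the words $s0^n1$ and $s0^m1$ differ at position $|s|+n$, so these colours form an infinite antichain. By fact 2 the play is in neither $W_1$ nor $W_2$.

**No finite-memory strategy wins from $q$.** Such a strategy uses only finitely many words $s$ at $q$, at most one per memory state. Let Adam answer $s0^j1$ on his $j$-th visit to $p_s$, for each $s$ separately. Some $p_s$ is visited infinitely often, so again an infinite antichain of colours occurs, and the play is lost.

This proves the negative half of Theorem 1; it used nothing about $B$ except that $B$ and its complement cover $2^\omega$. The special choice of $B$ is needed to make both pieces positional. Since $\bigcup[A]^{<\omega}=A$, the following proposition is exactly what remains to be proved.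

**Proposition 2.** If $\bigcup\mathcal F$ contains no perfect set, then $W_{\mathcal F}$ is positional over arbitrary arenas.

## Confining colours: finite and countable $A$ by hand

How can a winning strategy be turned into a positional one? Suppose we find a position from which Eve's strategy guarantees that all colours seen from now on lie in one fixed set $D\in J_{\mathcal F}$. Then Eve can replace $W_{\mathcal F}$ by the objective "all colours in $D$". This is a safety objective, and for it a positional strategy suffices: always take an edge of colour in $D$ to a vertex from which safety can still be enforced. So the question becomes whether such a position exists.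

The plays consistent with a strategy form a tree, which is a graph with no more choices for Eve. So let $H$ be a nonempty $T$-labelled directed graph in which every vertex has an outgoing edge and every infinite path has its label in $W_{\mathcal F}$. For a vertex $x$ let
$$X_x=\text{the set of colours of edges lying on paths starting in }x.$$
We want a vertex $x$ with $X_x\in J_{\mathcal F}$. Let us try small cases with $\mathcal F=[A]^{<\omega}$.

*$A=\emptyset$.* Here $J_{\mathcal F}$ is the family of finite sets. If every $X_x$ were infinite, we could start anywhere, walk to an edge with some colour $c_0$, from its endpoint walk to an edge with a colour $c_1\ne c_0$, then to a colour $c_2\notin\{c_0,c_1\}$, and so on. The resulting infinite path sees infinitely many colours and is not in $W_\emptyset$, a contradiction.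

*$A$ finite.* If no $X_x$ is in $J_{\mathcal F}$, then every $X_x\setminus\mathrm{br}(A)$ is infinite. The same walk, collecting new colours outside $\mathrm{br}(A)$, gives a contradiction.

*$A$ countable.* Now there are countably many finite sets $F\subseteq A$. List them as $F_0,F_1,\dots$ with each set appearing infinitely often. If no $X_x$ is in $J_{\mathcal F}$, then $X_x\setminus\mathrm{br}(F_i)$ is infinite for all $x$ and $i$. At step $i$, walk to a new colour outside $\mathrm{br}(F_i)$. The resulting path sees infinitely many colours outside $\mathrm{br}(F)$ for *every* finite $F\subseteq A$, so it is not in $W_A$, a contradiction.

## Where the diagonalization stops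

For uncountable $A$ there are uncountably many finite sets $F$ to defeat, and a path has only $\omega$ steps. The obstacle is real, as the case $A=2^\omega$ shows. Let $H$ have vertex set $T$ and an edge $s\xrightarrow{\,t\,}t$ whenever $t$ properly extends $s$. The colours along an infinite path form a chain, so the path is in $W_{2^\omega}$. But $X_s$ contains the antichain $\{s0^n1:n\in\omega\}$, so $X_s$ is not in $J_{\mathcal F}$ for any $s$.

A natural repair is to fight only those branches that $H$ actually meets, namely the $b$ such that some path of $H$ sees infinitely many colours from $\mathrm{br}(b)$. By fact 1 these all lie in $A$. If they formed an analytic set, they would be countable, by the following textbook result.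

**Perfect set theorem (Souslin).** An analytic subset of $2^\omega$ that contains no perfect set is countable.

Recall that a subset of $2^\omega$ is *analytic* if it is the projection of a Borel subset of $X\times2^\omega$ for some Polish space $X$.

But for general $H$ the set of branches met need not be analytic, since $H$ may have any cardinality. Let $H$ be the disjoint union, over $b\in B$ with $B$ Bernstein, of a ray labelled $b|_0,b|_1,b|_2,\dots$. All its infinite paths are in $W_B$, and the set of branches met is exactly $B$. This set is uncountable, because the sets $\{b: b(2n)=c(n)\text{ for all }n\}$, $c\in2^\omega$, are $2^{\aleph_0}$ pairwise disjoint perfect sets and $B$ meets each of them. By the perfect set theorem, $B$ is then not analytic.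

What gets past this is that the diagonalization never uses all paths of $H$. It needs one starting vertex and, for each vertex $x$ and each colour $c\in X_x$, *one* way of walking from $x$ to the colour $c$. There are only countably many colours, so after fixing these walks the available paths are coded by a closed subset of $T^\omega$, however large $H$ is. The branches met by *these* paths form an analytic set, hence a countable one, and the countable diagonalization runs.

## The confinement lemma

**Lemma 3.** Suppose $\bigcup\mathcal F$ contains no perfect set. Let $H$ be a nonempty $T$-labelled directed graph of any cardinality, in which each vertex has an outgoing edge and the label of every infinite path lies in $W_{\mathcal F}$. Then $X_x\in J_{\mathcal F}$ for some vertex $x$.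

*Proof.*

**Step 1: code enough paths by a Polish space.** For each vertex $x$ and each $c\in X_x$ fix a finite path $\pi_{x,c}$ from $x$ whose last edge has colour $c$, and let $x\cdot c$ be its endpoint. Fix a vertex $x_\emptyset$. Let $\Lambda$ be the tree of finite sequences $\lambda=(c_0,\dots,c_{k-1})\in T^{<\omega}$ such that, with $x_0=x_\emptyset$ and $x_{i+1}=x_i\cdot c_i$, we have $c_i\in X_{x_i}$ for all $i<k$. Write $x_\lambda=x_k$. Each $X_x$ is nonempty because $x$ has an outgoing edge, so $\Lambda$ has no leaves. Hence the set $[\Lambda]$ of infinite branches of $\Lambda$ is a nonempty closed subset of $T^\omega$ (with $T$ discrete), and is Polish because $T$ is countable.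

For $r=(c_0,c_1,\dots)\in[\Lambda]$ let $Z_r=\{c_i:i\in\omega\}$. The concatenation of the paths $\pi_{x_i,c_i}$ is an infinite path of $H$, since each of them has at least one edge. Its set of colours is in $J_{\mathcal F}$ and contains $Z_r$. So
$$Z_r\in J_{\mathcal F}\qquad\text{for every }r\in[\Lambda].\tag{1}$$

**Step 2: show that only countably many branches are met.** Let
$$K=\{b\in2^\omega:\ Z_r\cap\mathrm{br}(b)\text{ is infinite for some }r\in[\Lambda]\}.$$

*$K$ is analytic.* It is the projection to $2^\omega$ of the set of pairs $(r,b)\in[\Lambda]\times2^\omega$ satisfying
$$\forall m\ \exists n\ge m\ \exists i:\quad c_i=b|_n .$$
For fixed $n$ and $i$ the condition $c_i=b|_n$ depends on one coordinate of $r$ and finitely many coordinates of $b$, so it is clopen. Hence the set of pairs is a countable intersection of open sets, a $G_\delta$.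

*$K\subseteq\bigcup\mathcal F$.* Let $Z_r\cap\mathrm{br}(b)$ be infinite. By (1) there is $F\in\mathcal F$ with $Z_r\setminus\mathrm{br}(F)$ finite. Then $\mathrm{br}(b)\cap\mathrm{br}(F)$ is infinite, so $\mathrm{br}(b)\cap\mathrm{br}(b')$ is infinite for some $b'\in F$. By fact 1, $b=b'\in F$.

So $K$ is an analytic set containing no perfect set, and by the perfect set theorem **$K$ is countable**.

**Step 3: show that branches in $K$ suffice as witnesses.** We claim that for every $r\in[\Lambda]$ there is $F'\in\mathcal F$ with $F'\subseteq K$ and $Z_r\setminus\mathrm{br}(F')$ finite. Take $F\in\mathcal F$ as in (1), and let $F'=\{b\in F:Z_r\cap\mathrm{br}(b)\text{ is infinite}\}$. Then $F'\subseteq K$ by definition of $K$, and $F'\in\mathcal F$ by subset-closure. Moreover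
$$Z_r\setminus\mathrm{br}(F')\ \subseteq\ \bigl(Z_r\setminus\mathrm{br}(F)\bigr)\cup\bigcup_{b\in F\setminus F'}\bigl(Z_r\cap\mathrm{br}(b)\bigr),$$
a finite union of finite sets.

**Step 4: diagonalize against countably many sets.** Suppose $X_x\notin J_{\mathcal F}$ for every $x$. The sets $F\in\mathcal F$ with $F\subseteq K$ are countably many, and $\emptyset$ is one of them. List them as $F_0,F_1,\dots$, each appearing infinitely often. Build $r=(c_0,c_1,\dots)\in[\Lambda]$ as follows. At step $i$ we are at $x_i$, and $X_{x_i}\setminus\mathrm{br}(F_i)$ is infinite since $X_{x_i}\notin J_{\mathcal F}$. Choose $c_i$ in this set, different from $c_0,\dots,c_{i-1}$. Then $Z_r\setminus\mathrm{br}(F)$ is infinite for every $F\in\mathcal F$ with $F\subseteq K$. This contradicts Step 3. $\blacksquare$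

*Remark.* Step 4 can be phrased by Baire category. By Step 3, $[\Lambda]$ is the union of the countably many closed sets $R_{D,F}=\{r\in[\Lambda]:Z_r\subseteq D\cup\mathrm{br}(F)\}$, with $D\subseteq T$ finite, $F\in\mathcal F$ and $F\subseteq K$. One of them contains all $r\in[\Lambda]$ extending some $\lambda\in\Lambda$. For $c\in X_{x_\lambda}$ the sequence $\lambda c$ extends to such an $r$, so $c\in D\cup\mathrm{br}(F)$. Hence $X_{x_\lambda}\subseteq D\cup\mathrm{br}(F)$, and $X_{x_\lambda}\in J_{\mathcal F}$.

## From confinement to a positional strategy

*Proof of Proposition 2.* Write $W=W_{\mathcal F}$ and let $G$ be an arena with vertex set $V$.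

**Step 1: reduce to the case where Eve wins from every vertex.** Let $V_{\mathrm{win}}$ be the set of vertices from which Eve has a winning strategy. If it is empty there is nothing to prove. By residual strategies, every play from a vertex of $V_{\mathrm{win}}$ consistent with a strategy winning from there stays in $V_{\mathrm{win}}$. Hence all edges from Adam vertices of $V_{\mathrm{win}}$ lead into $V_{\mathrm{win}}$, and each Eve vertex of $V_{\mathrm{win}}$ has an edge into $V_{\mathrm{win}}$. So $V_{\mathrm{win}}$ induces an arena, and in it Eve wins from every vertex, with the same strategies. A positional strategy winning everywhere in this sub-arena, extended arbitrarily outside, wins in $G$ from all of $V_{\mathrm{win}}$, because Adam cannot leave $V_{\mathrm{win}}$. So we assume that Eve has a winning strategy from every vertex of $G$.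

**Step 2: take a maximal region that is already solved.** Call a pair $(U,\tau)$ *admissible* if $U\subseteq V$, $\tau$ chooses an outgoing edge for each Eve vertex of $U$, and

* (a) each edge $\tau(v)$ leads into $U$, and all edges from Adam vertices of $U$ lead into $U$;
* (b) every play from a vertex of $U$ that follows $\tau$ (and so stays in $U$, by (a)) is in $W$.

The pair $(\emptyset,\emptyset)$ is admissible. Order admissible pairs by extension. The union of a nonempty chain is admissible: (a) is clear, and a play that starts in a member $U_i$ of the chain and follows the union strategy follows $\tau_i$, so it stays in $U_i$ and is in $W$. By Zorn's lemma there is a maximal admissible pair $(U,\tau)$. If $U=V$, then $\tau$ is the required positional strategy. Suppose instead that $Y=V\setminus U\ne\emptyset$.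

**Step 3: show that $G[Y]$ is an arena that only Adam can leave.** If an Eve vertex $v\in Y$ had an edge into $U$, we could add $v$ to $U$ with this edge as $\tau(v)$. Plays from $v$ would enter $U$ at once and be in $W$ by prefix-independence, contradicting maximality. So all edges from Eve vertices of $Y$ stay in $Y$. If all edges of an Adam vertex $v\in Y$ led into $U$, we could add $v$ to $U$ for the same reason. So every Adam vertex of $Y$ has an edge staying in $Y$. Hence the induced graph $G[Y]$ is an arena.

**Step 4: apply Lemma 3 to a strategy tree in $G[Y]$.** Fix $y\in Y$ and a strategy $\sigma$ of Eve winning from $y$ in $G$. On finite plays inside $G[Y]$ its moves stay in $Y$, so it is a strategy in $G[Y]$. It is winning there, since plays of $G[Y]$ are plays of $G$. Let $H$ be the tree whose nodes are the finite plays in $G[Y]$ from $y$ consistent with $\sigma$, where the edge from $h$ to its one-step extension $he$ is labelled by the colour of $e$. Every node has a child. The label of an infinite path of $H$ is a suffix of the label of a play consistent with $\sigma$, so it is in $W$ by prefix-independence. By Lemma 3 there is a node $h$ with $D:=X_h\in J_{\mathcal F}$. Let $y'$ be the last vertex of $h$. Continuing with $\sigma$ after $h$, Eve has a strategy in $G[Y]$ from $y'$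 ensuring that all colours seen lie in $D$.

**Step 5: solve the safety game for $D$ positionally.** Let $S\subseteq Y$ be the set of vertices from which Eve has a strategy in $G[Y]$ ensuring that all colours seen lie in $D$. Then $y'\in S$. Let $v\in S$ with such a strategy. After any first edge it permits, the residual strategy still ensures colours in $D$. Since $G[Y]$ has no dead ends, this edge lies on a consistent play, so its own colour is in $D$. Hence:

* if $v$ is Eve's, it has an edge in $G[Y]$ with colour in $D$ and target in $S$; fix one and call it $\tau'(v)$;
* if $v$ is Adam's, all its edges in $G[Y]$ have colour in $D$ and target in $S$.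

**Step 6: enlarge the maximal pair.** We check that $(U\cup S,\tau\cup\tau')$ is admissible. For (a): $\tau'$ leads into $S$, and an edge from an Adam vertex of $S$ leads into $S$ if it stays in $Y$, and into $U$ otherwise; on $U$ condition (a) held already. For (b): consider a play from $S$ that follows $\tau\cup\tau'$. Either it stays in $S$ forever; then all its colours lie in $D\in J_{\mathcal F}$, so its set of colours is in $J_{\mathcal F}$, and the play is in $W$. Or Adam at some point moves into $U$; from then on the play follows $\tau$ and is won, so the whole play is in $W$ by prefix-independence. Since $S$ is nonempty and disjoint from $U$, the new pair is strictly larger, contradicting maximality. So $U=V$. $\blacksquare$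

This completes the proof of Theorem 1. Both $W_B=W_{[B]^{<\omega}}$ and $W_{2^\omega\setminus B}=W_{[2^\omega\setminus B]^{<\omega}}$ are prefix-independent. They are positional by Proposition 2, because $\bigcup[B]^{<\omega}=B$ and $\bigcup[2^\omega\setminus B]^{<\omega}=2^\omega\setminus B$ contain no perfect sets. The failure for the union was shown on the arena with one Eve vertex.

## Exactly which $W_{\mathcal F}$ are positional

The hypothesis of Proposition 2 is also necessary, even for finite memory on very small arenas.

**Theorem 4.** Let $\mathcal F$ be a nonempty subset-closed family of finite subsets of $2^\omega$. The following are equivalent: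

1. $W_{\mathcal F}$ is positional over arbitrary arenas;
2. on every countable arena with a single Eve vertex, if Eve wins $W_{\mathcal F}$ from that vertex, then she wins from it with a finite-memory strategy;
3. $\bigcup\mathcal F$ contains no perfect set.

*Proof.* (3)$\Rightarrow$(1) is Proposition 2. (1)$\Rightarrow$(2) holds because a positional strategy is a finite-memory strategy with one memory state.

For (2)$\Rightarrow$(3), suppose $P\subseteq\bigcup\mathcal F$ is perfect. We show that (2) fails.

**Step 1: build the arena on the tree of $P$.** Let $T_P=\{b|_n:b\in P,\ n\in\omega\}$. Since $P$ is closed, every $b\in2^\omega$ all of whose prefixes are in $T_P$ is in $P$. Take the earlier arena with $T_P$ in place of $T$: an Eve vertex $q$, Adam vertices $p_s$ for $s\in T_P$, edges $q\xrightarrow{\,s\,}p_s$ for $s\in T_P$, and $p_s\xrightarrow{\,t\,}q$ for $t\in T_P$ properly extending $s$. It is countable. It has no dead ends, because $b|_n\in T_P$ with $b\in P$ is properly extended by $b|_{n+1}\in T_P$.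

**Step 2: show that Eve wins from $q$.** She starts with $\emptyset$ and then repeats Adam's last colour. Adam's colours $t_0\subsetneq t_1\subsetneq\cdots$ are prefixes of one $b$. Every prefix of $b$ is a prefix of some $t_i\in T_P$, hence is in $T_P$, so $b\in P\subseteq\bigcup\mathcal F$. Thus $b\in F$ for some $F\in\mathcal F$, and $\{b\}\in\mathcal F$ by subset-closure. All colours of the play are in $\mathrm{br}(b)$, so the play is in $W_{\mathcal F}$.

**Step 3: defeat any finite-memory strategy.** At $q$ such a strategy uses only finitely many words $s\in T_P$. For each of them fix $b\in P$ extending $s$. Since $b$ is not isolated in $P$, for every $N$ there is $b'\in P\setminus\{b\}$ agreeing with $b$ on the first $N$ places. If $n\ge N$ is the first place where they differ, then $(b|_n)(1-b(n))=b'|_{n+1}\in T_P$. So there are infinitely many $n>|s|$ with $(b|_n)(1-b(n))\in T_P$. These words properly extend $s$. They are pairwise incomparable: for $n<m$, the word obtained from $n$ has $1-b(n)$ at place $n$, and the one obtained from $m$ has $b(n)$ there. List them as $t^s_0,t^s_1,\dots$, and let Adam play $t^s_j$ on his $j$-th visit to $p_s$. Some $p_s$ is visited infinitely often, so the colours of the play contain an infinite antichain. By fact 2 the play is not in $W_{\mathcal F}$.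 So the strategy is not winning, and (2) fails. $\blacksquare$

## Unions, memory and neutral letters

**Unions in this class.** Let $(A_i)_{i\in I}$ be any family of subsets of $2^\omega$ with $I\ne\emptyset$. Unfolding the definitions, $\bigcup_iW_{A_i}=W_{\mathcal F}$ for $\mathcal F=\bigcup_i[A_i]^{<\omega}$, which is nonempty and subset-closed, and $\bigcup\mathcal F=\bigcup_iA_i$. By Theorem 4,
$$\bigcup_{i\in I}W_{A_i}\ \text{is positional}\iff\bigcup_{i\in I}A_i\ \text{contains no perfect set}.$$
For one set: $W_A$ is positional iff $A$ contains no perfect set.

If all $A_i$ are analytic and each $W_{A_i}$ is positional, then each $A_i$ is countable by the perfect set theorem. If moreover $I$ is countable, then $\bigcup_iA_i$ is countable, so $\bigcup_iW_{A_i}$ is positional. The same argument works for any sets $A_i$ with the perfect set property (being countable or containing a perfect set). So within this class a failure for finite or countable unions needs sets violating that property, such as Bernstein sets. For uncountable unions it does not: each $W_{\{b\}}$ is positional, but $\bigcup_{b\in2^\omega}W_{\{b\}}$ is not.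

**Infinite memory.** Positional strategies suffice for $W_1$ and for $W_2$, while no finite amount of memory suffices for $W_1\cup W_2$, even on one countable arena with a single Eve vertex. So the memory needed for a union of two prefix-independent objectives is not bounded by any finite function of the memories needed for the two.

**A neutral letter.** Everything above remains true with $C=T\sqcup\{\varepsilon\}$ and $\mathrm{Occ}(w)$ replaced by $\mathrm{Occ}(w)\cap T$. Then $\varepsilon$ is neutral: inserting or deleting occurrences of $\varepsilon$ in an infinite word, so that the result is again infinite, does not change membership, and words with finitely many letters other than $\varepsilon$ are in $W_{\mathcal F}$. The changes are as follows.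

* In Lemma 3 the conclusion is $X_x\cap T\in J_{\mathcal F}$ for some $x$. If $X_x\cap T=\emptyset$ for some $x$, this holds since $\emptyset\in J_{\mathcal F}$. Otherwise run the proof with $X_x\cap T$ in place of $X_x$; the tree $\Lambda$ again has no leaves.
* In the proof of Proposition 2 take $D=X_h$ with $X_h\cap T\in J_{\mathcal F}$. A play that stays in $S$ has its colours in $D$, so those in $T$ form a set in $J_{\mathcal F}$.
* The arenas witnessing failure do not use $\varepsilon$ and are unchanged.

So requiring a neutral letter does not rescue the conjecture.
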